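# Polycyclic groups have linear filling length

## The guess "linear", and a test on $\mathbb Z^2$

Take a word that represents the identity of a group, and rewrite it step by step, using the relators, until nothing is left. How long must the intermediate words become? For a polycyclic group one would first guess that they can be kept within a constant multiple of the length of the word we started from. The guess is reasonable because the answer is known to be positive for finitely generated nilpotent groups. It is also a little bold, because polycyclic groups can have exponential Dehn function, so there are words whose reduction needs exponentially many applications of relators. We shall test the guess on three groups, see where the obvious general proof stops, and then prove that the guess is right.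

Here is the precise setting. Let $\mathcal P=\langle A\mid R\rangle$ be a finite presentation of a group $\Gamma$, and let $w$ be a word in $A^{\pm1}$ that represents $1$. A **null-sequence** for $w$ is a sequence of words $w=w_0,w_1,\dots,w_m$ ending in the empty word, in which each step is one of three moves: delete a subword $xx^{-1}$ with $x\in A^{\pm1}$ (free reduction); insert such a subword (free expansion); replace a subword $\beta$ by a word $\delta$ such that $\beta\delta^{-1}$ is a cyclic conjugate of some $r\in R$ or of $r^{-1}$ (applying a relator). The **filling length** $\mathrm{FL}(w)$ is the minimum over all null-sequences of $\max_i|w_i|$, and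
$$\mathrm{FL}_{\mathcal P}(n)=\max\{\mathrm{FL}(w): w=_\Gamma 1,\ |w|\le n\}.$$
For $f,g:\mathbb N\to\mathbb N$ write $f\preceq g$ if $f(n)\le C\,g(Cn+C)+Cn+C$ for some $C>0$ and all $n$. We say that $\mathrm{FL}_{\mathcal P}$ *admits a linear upper bound* if $\mathrm{FL}_{\mathcal P}(n)\preceq n$; this just means $\mathrm{FL}_{\mathcal P}(n)\le Cn+C$ for some $C$. The question, Question 8.8 of "Some Duality Conjectures For Finite Graphs And Their Group Theoretic Consequences", is:

*Do the filling length functions of all finite presentations of polycyclic groups admit linear upper bounds?*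

Recall that a group is polycyclic if it has a finite subnormal series with cyclic quotients. Note that the number of moves plays no role in $\mathrm{FL}$. This freedom is the heart of the matter.

One tool will be used all the time. All moves are reversible. Suppose $u=_\Gamma u'$ and $|u|+|u'|\le\Lambda$. Then
$$xuy\ \text{ can be changed to }\ xu'y\ \text{ through words of length }\le|x|+|y|+B_\Lambda, \tag{1}$$
where $B_\Lambda$ depends only on $\Lambda$ and the presentation. Indeed, insert $u'^{-1}u'$ after $u$ by free expansions, then apply a null-sequence of $uu'^{-1}$. Since $A$ is finite, only finitely many words $uu'^{-1}$ occur, so there is a common bound. A step (1) in which $\Lambda$ is bounded independently of everything that varies is called a **bounded replacement**.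

**First test: $\mathbb Z^2=\langle a,b\mid aba^{-1}b^{-1}\rangle$.** For $x\in\{a^{\pm1}\}$ and $y\in\{b^{\pm1}\}$, the word $xyx^{-1}y^{-1}$ is a cyclic conjugate of the relator or its inverse. So $xy\to yx$ and $yx\to xy$ are single moves that keep the length. Sort $w$ into $a^pb^q$ and reduce freely: if $w=1$ then $p=q=0$, and no word was ever longer than $w$. The guess holds with constant $1$.

## Counters in the Heisenberg group and in $\mathbb Z^2\rtimes\mathbb Z$

**Second test: $\langle x,y,z\mid (x,y)z^{-1},(x,z),(y,z)\rangle$,** where $(a,b)=aba^{-1}b^{-1}$. So $xy=zyx$ and $z$ is central. Every element is $x^py^qz^r$ for unique $p,q,r$. Sorting as before fails: $y^mx^m$ sorts to $x^my^mz^{-m^2}$, a word of quadratic length. The remedy is to store the exponent of $z$ in compressed form. For $r\ge0$ put $s=\lfloor\sqrt r\rfloor$ and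
$$[r]=(x^s,y^s)\,z^{\,r-s^2},\qquad |[r]|\le 4s+2s\le 6\sqrt r ;$$
for negative exponents use $[-r]=(y^s,x^s)z^{-(r-s^2)}$. Since $(x^s,y^s)=z^{s^2}$ in the group, $[r]$ represents $z^r$.

To add $1$ to the counter, append $z$. When $r+1=(s+1)^2$ there is a *carry*: $(x^s,y^s)z^{2s+1}$ must become $(x^{s+1},y^{s+1})$. Read backwards, this is
$$x^s(xy^{s+1}x^{-1})x^{-s}y^{-s-1}\to x^sy^{s}(yx^{-s}y^{-1})y^{-s}z^{s+1}\to (x^s,y^s)z^{2s+1},$$
by $xy^{s+1}x^{-1}=y^{s+1}z^{s+1}$ and $yx^{-s}y^{-1}=x^{-s}z^s$, carried out one letter at a time with bounded replacements. All words have length at most $6s+O(1)$. Now read $w=a_1\cdots a_n$ from the left and keep the form $x^py^q[r]\,a_{i+1}\cdots a_n$. A letter $x$ is first moved left through $[r]$: passing $y^{-s}$ creates $z^{s}$ and passing $y^{s}$ creates $z^{-s}$, which cancel, so the extra length is at most $s+O(1)$. Then it passes $y^q$, and each of the $|q|$ letters $z^{\pm1}$ that this creates is at once moved to the counter and added. The letters $y^{\pm1}$, $x^{-1}$ and $z^{\pm1}$ are treated in the same way. Each letter of $w$ changes $r$ by at most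 $n$, so $|r|\le n^2$ and $|[r]|\le6n$ throughout. All words have length $\le Cn+C$, and at the end $p=q=r=0$. The guess survives.

**Third test: $\langle a,b,t\mid aba^{-1}b^{-1},\ tat^{-1}(aab)^{-1},\ tbt^{-1}(ab)^{-1}\rangle$.** This is $\mathbb Z^2\rtimes\mathbb Z$ with $t$ acting by $\begin{pmatrix}2&1\\1&1\end{pmatrix}$. Here $t^mat^{-m}$ has length $2m+1$, but it sorts to $a^{F_{2m+1}}b^{F_{2m}}$ with Fibonacci numbers ($F_1=F_2=1$): exponential length. Since $t^mat^{-m}$ lies in $\mathbb Z^2$, the word
$$w_m=t^mat^{-m}\,a\,t^ma^{-1}t^{-m}\,a^{-1}$$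
of length $4m+4$ represents $1$. Sorting would need exponentially long words. Yet $\mathrm{FL}(w_m)\le 6m+6$. To see this, let $D(j)$ be the least number such that, for all $x,y\in\{a,b\}$,
$$x\,t^{-j}yt^{j}\ \longrightarrow\ t^{-j}yt^{j}\,x \tag{2}$$
is possible through words of length $\le D(j)$. Clearly $D(0)\le 4$. For $j\ge1$ write $txt^{-1}=x_1x_2x_3$ with $x_i\in\{a,b\}$ (or just $x_1x_2$). Then
$$xt^{-j}yt^j\to t^{-1}(txt^{-1})\,t^{-(j-1)}yt^{j-1}\,t\to t^{-1}x_1x_2x_3\,[t^{-(j-1)}yt^{j-1}]\,t .$$
Use (2) for $j-1$ three times to move the bracket to the left past $x_3$, then $x_2$, then $x_1$; then replace $x_1x_2x_3$ by $txt^{-1}$ and cancel $t^{-1}t$. While (2) is used for $j-1$, the rest of the word consists of $t^{-1}$, $t$ and at most two letters $x_i$. The other words have length at most $2j+4$. So $D(j)\le\max(2j+4,\,D(j-1)+4)$ and $D(j)\le4j+4$. Applying (2) to the subword $at^{-m}at^m$ of $w_m$ turns $w_m$ into $t^mt^{-m}at^ma\,a^{-1}t^{-m}a^{-1}$, which cancels freely; the lengths are at most $2m+2+D(m)\le6m+6$.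

The recursion makes three calls at each level, so the number of moves may be exponential. That does not hurt: there are exponentially many words of length $\le Cn$, so exponentially many different words fit under a linear ceiling.

## The carry breaks fellow-travelling

These computations suggest a general method. Choose for each $\gamma\in\Gamma$ a word $\sigma_\gamma$ representing it with $|\sigma_\gamma|\le C(1+d_A(1,\gamma))$, where $d_A$ is the word metric, and pass through the words $\sigma_{\gamma_i}a_{i+1}\cdots a_n$ with $\gamma_i=a_1\cdots a_i$. They all have length $O(n)$. Suppose moreover that $\sigma_\gamma$ and $\sigma_{\gamma a}$ fellow-travel, that is, their prefixes at equal times are at distance $\le M$. Then $\sigma_\gamma a$ can be changed to $\sigma_{\gamma a}$ by bounded replacements, one rung of a ladder at a time, and we are done.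

The second condition is where it stops. Look at the carry in the Heisenberg group, from $(x^s,y^s)z^{2s}$ to $(x^{s+1},y^{s+1})$, with $s\ge3$. Since $x^sy^sx^{-s}=z^{s^2}y^s$, at time $3s+3$ the first word has reached $z^{s^2}y^{s-3}$, and the second $z^{(s+1)^2}y^{s+1}$. The difference is $y^4z^{2s+1}$. A word of length $\ell$ has $z$-exponent at most $\ell^2$ in absolute value, because each letter changes it by at most $\max(1,\ell)$. So the rung has length at least $\sqrt{2s+1}$, which is unbounded. Multiplying by one generator has moved the normal form far away. We repaired this by hand, using an explicit formula; in a general polycyclic group we would have to organize carries at all levels at once.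

Now look at the same counter in the real Heisenberg group, with Lie algebra spanned by $X,Y,Z$, $[X,Y]=Z$ central. There
$$\exp(rZ)=\big(\exp(\sqrt r\,X),\exp(\sqrt r\,Y)\big)\qquad(r\ge0),$$
and no rounding occurs. Going from $r$ to $r+1$ still moves the middle of the path far, but the paths for $r+\varepsilon$, $0\le\varepsilon\le1$, interpolate *continuously*, all of them have length $O(1+\sqrt r)$, and for a small enough step in $\varepsilon$ the path moves by at most $1$. Each interpolating path can be written as a word of $\Gamma$. The number of interpolating steps is not controlled, and it does not have to be.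

So the plan is: find in a Lie group modelled on $\Gamma$ a *continuous* family of paths $c_g$ from $1$ to $g$ with $\mathrm{length}(c_g)\le C(1+d(1,g))$, and contract a loop through "$c_{w(t)}$ followed by the rest of $w$".

## Theorems A and B, and the facts they rest on

**Theorem A.** Let $\Gamma$ be a virtually polycyclic group and $\mathcal P=\langle A\mid R\rangle$ any finite presentation of $\Gamma$. Then $\mathrm{FL}_{\mathcal P}(n)\le Cn+C$ for some $C$. In particular $\mathrm{FL}_{\mathcal P}(n)\preceq n$.

So the answer to Question 8.8 is yes.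

**Theorem B.**

1. (Continuous combing.) Let $S$ be a simply connected solvable Lie group all of whose operators $\mathrm{ad}(y)$ have only real eigenvalues, with Lie algebra $\mathfrak s$ and a left-invariant Riemannian metric with distance $d$. Put $|g|=d(1,g)$. There are $k\ge1$, $C$ and continuous maps $v_1,\dots,v_k:S\to\mathfrak s$ with
$$g=\exp v_1(g)\cdots\exp v_k(g),\qquad \sum_i\|v_i(g)\|\le C(1+|g|)\qquad(g\in S). \tag{3}$$
2. If a finitely presented group is quasi-isometric to some simply connected solvable Lie group, then $\mathrm{FL}_{\mathcal P}(n)\le Cn+C$ for each of its finite presentations.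
3. The conclusion of 2 holds for every uniform lattice in $L=V\rtimes H$, where $V$ is a simply connected solvable Lie group and $H$ is a connected semisimple Lie group with finite centre.
4. In 2, 3 and Theorem A the null-sequence can be chosen so that also its number of moves is $\le e^{C'n+C'}$. Hence the Dehn function is at most exponential. If $A\ne\emptyset$ then $\mathrm{FL}_{\mathcal P}(n)\ge n-1$, so the linear bound is optimal.

The following facts are used without proof.

* (F1) Every polycyclic group has a finite-index subgroup isomorphic to a lattice in a simply connected solvable Lie group, and every lattice in a solvable Lie group is cocompact (Raghunathan, *Discrete Subgroups of Lie Groups*, Thms 4.28 and 3.1; Auslander, Mostow).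
* (F2) In a simply connected solvable Lie group, connected Lie subgroups are closed and simply connected (Varadarajan, *Lie Groups, Lie Algebras and their Representations*, Thm 3.18.12).
* (F3) Ado: a finite-dimensional real Lie algebra has a faithful finite-dimensional representation in which the largest nilpotent ideal acts by nilpotent operators (Bourbaki, *Lie*, I §7.3, Thm 3).
* Švarc–Milnor: a group acting properly and cocompactly by isometries on a complete connected Riemannian manifold is finitely generated and quasi-isometric to it.
* Baker–Campbell–Hausdorff (BCH): $\log(e^ue^v)$ is a series of iterated brackets, beginning $u+v+\frac12[u,v]$. For a simply connected nilpotent Lie group $K$ with Lie algebra $\mathfrak k$, the map $\exp:\mathfrak k\to K$ is a diffeomorphism with inverse $\log$, and the series is finite and valid everywhere.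
* Dynkin–Specht–Wever: if $P=\sum_Ic_Iz_{i_1}\cdots z_{i_d}$ is a homogeneous Lie element of degree $d$ in free variables, then $P=\frac1d\sum_Ic_I[z_{i_1},\dots,z_{i_d}]$.
* The Iwasawa decomposition, used for B.3 only.

Multiple brackets and commutators are nested to the right: $[u_1,\dots,u_j]=[u_1,[u_2,\dots,u_j]]$ and $(a_1,\dots,a_j)=(a_1,(a_2,\dots,a_j))$, with $[u_1]=u_1$ and $(a_1)=a_1$. For nilpotent $\mathfrak k$, $\gamma_1(\mathfrak k)=\mathfrak k$ and $\gamma_{j+1}(\mathfrak k)=[\mathfrak k,\gamma_j(\mathfrak k)]$; then $[\gamma_a(\mathfrak k),\gamma_b(\mathfrak k)]\subset\gamma_{a+b}(\mathfrak k)$, and $\gamma_j(K)=\exp\gamma_j(\mathfrak k)$ is a subgroup. The letters $C,C',M$ are constants that may change from line to line.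

A left-invariant Riemannian metric is complete, so closed balls are compact and any two points are joined by a geodesic; also $|gh|\le|g|+|h|$ and $|g^{-1}|=|g|$. The curve $s\mapsto g\exp(sv)$, $0\le s\le1$, has length $\|v\|$. So the concatenation of the pieces in (3) is a path from $1$ to $g$ of length $\le C(1+|g|)$ that depends continuously on $g$.

## From a continuous combing to null-sequences

**Proposition 1.** Let $S$ be as in Theorem B.1, and let $\Gamma=\langle A\mid R\rangle$ be a finitely presented group quasi-isometric to $S$. Then $\mathrm{FL}(n)\le Cn+C$.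

We prove this from the conclusion (3) of Theorem B.1, which is proved afterwards.

**Step 1: maps between $\Gamma$ and $S$.** We need to translate points of $S$ into group elements with bounded error. There are $\lambda\ge1$ and $f:\Gamma\to S$ with
$$\lambda^{-1}d_A(\gamma,\gamma')-\lambda\le d(f(\gamma),f(\gamma'))\le\lambda d_A(\gamma,\gamma')+\lambda$$
and every point of $S$ within $\lambda$ of $f(\Gamma)$. Left translations of $S$ are isometries, so we may assume $f(1)=1$. For $x\in S$ choose $\varphi(x)\in\Gamma$ with $d(f\varphi(x),x)\le\lambda$. Let $\kappa$ be an integer $\ge\lambda(3\lambda+1)$. Then: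

* $d(f(\gamma),f(\gamma a))\le2\lambda\le\kappa$ for $a\in A^{\pm1}$;
* $d_A(\varphi(x),\varphi(y))\le\kappa$ if $d(x,y)\le1$, because then $d(f\varphi(x),f\varphi(y))\le2\lambda+1$, and so $d_A\le\lambda(2\lambda+1+\lambda)$;
* $d_A(\varphi f(\gamma),\gamma)\le\kappa$ for all $\gamma$, because $d(f\varphi f(\gamma),f(\gamma))\le\lambda$, and so $d_A\le2\lambda^2$.

For $\gamma,\gamma'\in\Gamma$ let $\langle\gamma,\gamma'\rangle$ be a chosen geodesic word representing $\gamma^{-1}\gamma'$; its length is $d_A(\gamma,\gamma')$, and it is empty if $\gamma=\gamma'$.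

**Step 2: words that follow the paths.** The aim is to turn $c_g$ into a word of length $O(1+|g|)$. For $g\in S$ define $c_g:[0,k]\to S$ by
$$c_g(i-1+s)=\exp v_1(g)\cdots\exp v_{i-1}(g)\exp(sv_i(g))\qquad(1\le i\le k,\ 0\le s\le1).$$
It runs from $1$ to $g$, and $(g,s)\mapsto c_g(s)$ is continuous. Let $D_g\subset[0,k]$ be the finite set that contains $0,1,\dots,k$ and divides $[i-1,i]$ into $\max(1,\lceil\|v_i(g)\|\rceil)$ equal parts. Then $|D_g|\le1+\sum_i(\|v_i(g)\|+1)\le C(1+|g|)$ by (3), and $c_g$ maps each part to a curve of length $\le1$. For a finite set $D=\{s_0<\dots<s_N\}$ in $[0,k]$ with $D\supset D_g$ put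
$$W(g,D)=\langle\varphi c_g(s_0),\varphi c_g(s_1)\rangle\cdots\langle\varphi c_g(s_{N-1}),\varphi c_g(s_N)\rangle.$$
Each factor has length $\le\kappa$, so $|W(g,D)|\le\kappa|D|$. The word represents $\varphi(1)^{-1}\varphi(g)$. Put $W(g)=W(g,D_g)$.

**Step 3: comparing two nearby paths.** Suppose $d(c_g(s),c_{g'}(s))\le1$ for all $s\in[0,k]$, and $|g|,|g'|\le\ell$. We claim that
$$W(g)\ \longrightarrow\ W(g')\,\langle\varphi(g'),\varphi(g)\rangle \tag{4}$$
is possible through words of length $\le C(1+\ell)$, also inside any longer word, with the rest of that word unchanged and its length added.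

Let $D=D_g\cup D_{g'}=\{s_0<\dots<s_N\}$; then $|D|\le C(1+\ell)$. Insert the points of $D\setminus D_g$ one at a time. Each insertion replaces one factor of length $\le\kappa$ by a product of two such factors that represents the same element, a bounded replacement. This takes $W(g)$ to $W(g,D)$. Next put $q_i=\langle\varphi c_{g'}(s_i),\varphi c_g(s_i)\rangle$. Then $|q_i|\le\kappa$ by the assumption, and $q_0$ is empty since $c_g(0)=c_{g'}(0)=1$. For $i=0,\dots,N-1$ in turn perform
$$q_i\,\langle\varphi c_g(s_i),\varphi c_g(s_{i+1})\rangle\ \longrightarrow\ \langle\varphi c_{g'}(s_i),\varphi c_{g'}(s_{i+1})\rangle\,q_{i+1}.$$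
Both sides represent $(\varphi c_{g'}(s_i))^{-1}\varphi c_g(s_{i+1})$ and have length $\le2\kappa$, so these are bounded replacements. They turn $W(g,D)$ into $W(g',D)q_N$, with $q_N=\langle\varphi(g'),\varphi(g)\rangle$. Finally remove the points of $D\setminus D_{g'}$ one at a time. All words on the way have length $\le\kappa|D|+C\le C'(1+\ell)$. This is the ladder of the previous section, but its rungs are short because we assumed the paths to be close. We now arrange this by taking small steps.

**Step 4: the intermediate words.** Let $w=a_1\cdots a_n=_\Gamma1$, $n\ge1$. Put $\gamma_i=a_1\cdots a_i$ and $z_i=f(\gamma_i)$, so $z_0=z_n=1$. Let $z:[0,n]\to S$ be a path with $z(i)=z_i$ whose restriction to each $[i-1,i]$ is a geodesic, of length $\le\kappa$. Then $|z(t)|\le\kappa n$. The map $(g,s)\mapsto c_g(s)$ is uniformly continuous on the compact set $\{|g|\le\kappa n\}\times[0,k]$. So there is a partition $0=t_0<\dots<t_P=n$ containing all integers in $[0,n]$ with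
$$d\big(c_{z(t_{m-1})}(s),c_{z(t_m)}(s)\big)\le1\qquad\text{for all }s\in[0,k],\ 1\le m\le P .$$
We have no bound on $P$, and $P$ enters no length estimate. For $t_m\in(i-1,i]$ (and $i=0$ for $m=0$) let
$$U_m=\langle1,\varphi(1)\rangle\;W(z(t_m))\;\langle\varphi(z(t_m)),\gamma_i\rangle\;a_{i+1}\cdots a_n .$$
It represents $\gamma_ia_{i+1}\cdots a_n=1$. Since $d(z(t_m),z_i)\le\kappa$, cutting a geodesic into $\kappa$ pieces of length $\le1$ gives $d_A(\varphi(z(t_m)),\varphi(z_i))\le\kappa^2$; also $d_A(\varphi(z_i),\gamma_i)\le\kappa$. So the third factor has length $\le\kappa^2+\kappa$. With $|W(z(t_m))|\le C(1+\kappa n)$ we get $|U_m|\le C(1+n)$.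

**Step 5: the null-sequence.** We go from $w$ to $U_0$, from each $U_m$ to $U_{m+1}$, and from $U_P$ to the empty word.

*Start.* $U_0$ is $w$ preceded by $\langle1,\varphi(1)\rangle W(1)\langle\varphi(1),1\rangle$, a word representing $1$ that does not depend on $w$ or $n$. Running a null-sequence of it backwards takes $w$ to $U_0$ through words of length $\le n+C$.

*From $U_m$ to $U_{m+1}$.* If $t_m=i$ is an integer, then $t_{m+1}\in(i,i+1]$, and we first replace $\langle\varphi(z_i),\gamma_i\rangle a_{i+1}$ by $\langle\varphi(z_i),\gamma_{i+1}\rangle$, a bounded replacement. If $t_m\in(i-1,i)$, then $t_{m+1}\in(i-1,i]$ and nothing is needed. In all cases the third factor is now $\langle\varphi(z(t_m)),\gamma_{i'}\rangle$ with $t_{m+1}\in(i'-1,i']$. Apply (4) with $g=z(t_m)$, $g'=z(t_{m+1})$, $\ell=\kappa n$. Then replace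
$$\langle\varphi(z(t_{m+1})),\varphi(z(t_m))\rangle\,\langle\varphi(z(t_m)),\gamma_{i'}\rangle\ \longrightarrow\ \langle\varphi(z(t_{m+1})),\gamma_{i'}\rangle,$$
again a bounded replacement. The result is $U_{m+1}$, and all words had length $\le C(1+n)$.

*End.* Since $z(n)=1$ and $\gamma_n=1$, $U_P=\langle1,\varphi(1)\rangle W(1)\langle\varphi(1),1\rangle$ is the same fixed word representing $1$. It is reduced to the empty word through words of bounded length.

No constant depends on $w$ or $n$, so $\mathrm{FL}(w)\le C(n+1)$. $\square$

## Weights, and the two kinds of distortion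

Now we must build the combing (3). Let $S$ be as in Theorem B.1, and fix the inner product on $\mathfrak s$ that defines $d$. Recall that a Cartan subalgebra $\mathfrak h$ of $\mathfrak s$ is a nilpotent subalgebra equal to its own normalizer, and that $\mathfrak s_{\mathbb C}$ is the direct sum of generalized weight spaces under $\mathrm{ad}\,\mathfrak h$, with linear weights $\alpha$; the weight space of $0$ is $\mathfrak h_{\mathbb C}$. As all eigenvalues are real, the decomposition exists over $\mathbb R$:
$$\mathfrak s=\bigoplus_\alpha\mathfrak s_\alpha,\qquad \alpha:\mathfrak h\to\mathbb R,\qquad \mathfrak s_0=\mathfrak h,\qquad[\mathfrak s_\alpha,\mathfrak s_\beta]\subset\mathfrak s_{\alpha+\beta}.$$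
Put $W=\bigoplus_{\alpha\ne0}\mathfrak s_\alpha$. If $\alpha\ne0$, some $\mathrm{ad}\,x$ with $x\in\mathfrak h$ is invertible on $\mathfrak s_\alpha$, so $W\subset[\mathfrak s,\mathfrak s]$. Let $\mathfrak e$ be the subalgebra *generated* by $W$. Since $[\mathfrak h,W]\subset W$, $\mathrm{ad}\,\mathfrak h$ preserves $\mathfrak e$; since $\mathfrak s=\mathfrak h+W$, $\mathfrak e$ is an ideal. It lies in $[\mathfrak s,\mathfrak s]$, hence in the nilradical (the largest nilpotent ideal), so it is nilpotent. The quotient $\mathfrak q=\mathfrak s/\mathfrak e$ is a quotient of $\mathfrak h$, hence nilpotent.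

By (F2) the connected subgroup $E$ with Lie algebra $\mathfrak e$ is closed and simply connected. $Q=S/E$ is simply connected, because $E$ is connected, and nilpotent. Let $\pi:S\to Q$ be the projection, and give $Q$ the left-invariant metric defined by the quotient norm on $\mathfrak q$. Then $\pi$ does not increase lengths of curves, so $|\pi(g)|\le|g|$.

Three examples show what to expect.

* *Heisenberg.* $\mathfrak s=\mathfrak h$, $W=0$, $S=Q$. A central element $\exp(rZ)$ costs about $\sqrt{|r|}$: polynomial distortion.
* *Sol.* $\mathfrak s$ has basis $H,X,Y$ with $[H,X]=X$, $[H,Y]=-Y$, $[X,Y]=0$. Here $\mathfrak h=\mathbb RH$, $W=\mathfrak e=\langle X,Y\rangle$, $\mathfrak q=\mathbb R$. Since $\exp(rX)=\exp(\tau H)\exp(re^{-\tau}X)\exp(-\tau H)$, the choice $\tau=2\log(1+|r|)$ shows that $\exp(rX)$ costs only about $\log|r|$: exponential distortion.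
* *Both at once.* Let $[H,X]=X$, $[H,Y]=-Y$, $[H,Z]=0$, $[X,Y]=Z$ with $Z$ central in $\langle X,Y,Z\rangle$. ($\mathrm{ad}\,H$ is a derivation because $[X,Y]-[X,Y]=0$.) Here $\mathfrak h=\langle H,Z\rangle$, $W=\langle X,Y\rangle$, and $\mathfrak e=\langle X,Y,Z\rangle$. Although $Z$ has weight $0$, it lies in $\mathfrak e$, and $\exp(rZ)=(\exp(rX),\exp Y)$ costs about $\log|r|$, because $\exp(rX)$ does. This is why $\mathfrak e$ is generated by $W$ and not just equal to it.

So the strategy is: treat $g$ modulo $E$ with $j$-th roots, as in the Heisenberg group, and treat what remains in $E$ with logarithms, as in Sol.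

## Three estimates: commutators, $\gamma_j(Q)$, and $\log$ on $E$

**Lemma 2.** Let $\mathfrak k$ be a nilpotent Lie algebra with simply connected group $K$.

(a) $\log(\exp u_1,\dots,\exp u_j)\equiv[u_1,\dots,u_j]\pmod{\gamma_{j+1}(\mathfrak k)}$.

(b) If $Y$ spans $\mathfrak k$ modulo $[\mathfrak k,\mathfrak k]$, then $\gamma_j(\mathfrak k)/\gamma_{j+1}(\mathfrak k)$ has a basis of images of brackets $[y_1,\dots,y_j]$ with $y_i\in Y$.

(c) If $h,h'\in\gamma_j(K)$, then $\log(hh')\equiv\log h+\log h'$ and $\log(h^{-1}h')\equiv\log h'-\log h\pmod{\gamma_{j+1}(\mathfrak k)}$.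

*Proof.* (a) By BCH, $\log(\exp u,\exp v)=[u,v]+{}$ a combination of brackets of length $\ge3$. Each of these contains both $u$ and $v$: the commutator is trivial when $u=0$ and when $v=0$, so the terms of degree $0$ in $u$ or in $v$ vanish. Let $j\ge2$ and $v\in\gamma_{j-1}(\mathfrak k)$. A bracket of length $\ge3$ with one $v$ and at least two $u$'s lies in $\gamma_{j+1}(\mathfrak k)$. One with at least two $v$'s and at least one $u$ lies in $\gamma_{2(j-1)+1}(\mathfrak k)\subset\gamma_{j+1}(\mathfrak k)$, as $j\ge2$. So $\log(\exp u,\exp v)\equiv[u,v]$ mod $\gamma_{j+1}(\mathfrak k)$. Now use induction on $j$, the case $j=1$ being trivial. Let $v=\log(\exp u_2,\dots,\exp u_j)$. By induction $v\equiv[u_2,\dots,u_j]$ mod $\gamma_j(\mathfrak k)$, so $v\in\gamma_{j-1}(\mathfrak k)$, and $[u_1,v]\equiv[u_1,\dots,u_j]$ mod $\gamma_{j+1}(\mathfrak k)$.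

(b) The elements $[x_1,\dots,x_j]$ span $\gamma_j(\mathfrak k)$. Modulo $\gamma_{j+1}(\mathfrak k)$ such a bracket is multilinear and depends only on the $x_i$ mod $[\mathfrak k,\mathfrak k]$, since it lies in $\gamma_{j+1}(\mathfrak k)$ as soon as one $x_i$ is in $\gamma_2(\mathfrak k)$. So the brackets with entries from $Y$ span the quotient; select a basis.

(c) By BCH, $\log(hh')-\log h-\log h'$ is a combination of brackets of length $\ge2$ in $\log h,\log h'\in\gamma_j(\mathfrak k)$, so it lies in $\gamma_{2j}(\mathfrak k)\subset\gamma_{j+1}(\mathfrak k)$. The second claim follows since $\log h^{-1}=-\log h$. $\square$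

The next lemma says that a coordinate in the $j$-th layer of $Q$ grows at most like the $j$-th power of the distance, so that its $j$-th root is affordable.

**Lemma 3.** Let $h\in\gamma_j(Q)$. Then the class of $\log h$ in $\gamma_j(\mathfrak q)/\gamma_{j+1}(\mathfrak q)$ has norm $\le C(1+|h|)^j$.

*Proof.* Let $n=\lfloor|h|\rfloor+1$. Cutting a geodesic from $1$ to $h$ into $n$ equal pieces gives $h=h_1\cdots h_n$ with $|h_i|\le1$. As the unit ball is compact, $u_i=\log h_i$ satisfies $\|u_i\|\le M$. Work in $\mathfrak q/\gamma_{j+1}(\mathfrak q)$, where brackets of length $>j$ vanish. Iterating BCH,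
$$\log(\exp u_1\cdots\exp u_n)=\sum_{d=1}^jP_d(u_1,\dots,u_n),$$
where $P_d$ is the part of degree $d$ of $\log(e^{z_1}\cdots e^{z_n})$ in noncommuting variables; it is a Lie element $P_d=\sum_Ic_Iz_{i_1}\cdots z_{i_d}$. We bound $c_I$ independently of $n$. In $y=e^{z_1}\cdots e^{z_n}-1$ the monomial $z_1^{k_1}\cdots z_n^{k_n}$ has coefficient $\prod_i1/k_i!$, and monomials not of this form have coefficient $0$; so all coefficients are in $[0,1]$. Expand $\log(1+y)=\sum_{k\ge1}(-1)^{k+1}y^k/k$. A word of length $d$ splits into $k$ nonempty subwords in $\binom{d-1}{k-1}$ ways, so $|c_I|\le\sum_k\binom{d-1}{k-1}=2^{d-1}$. By Dynkin–Specht–Wever, $P_d=\frac1d\sum_Ic_I[z_{i_1},\dots,z_{i_d}]$. There are at most $n^d$ indices $I$, and each bracket of the $u_i$ has norm $\le CM^d$. Hence $\|P_d(u_1,\dots,u_n)\|\le Cn^d$, and the sum over $d\le j$ is $\le C'n^j\le C''(1+|h|)^j$. $\square$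

On $E$ we only need a crude bound, because we shall take logarithms.

**Lemma 4.** For $u\in E$: $\ \|\log u\|\le Ce^{C|u|}$, where $|u|=d(1,u)$ is measured in $S$.

*Proof.* Let $\rho$ be a representation of $\mathfrak s$ on a space $V$ as in (F3), and let $\hat\rho:S\to GL(V)$ integrate $\rho$. For a path $g(t)$, $\frac{d}{dt}\hat\rho(g(t))=\hat\rho(g(t))\,\rho(g(t)^{-1}\dot g(t))$. By Gronwall's inequality, applied along a geodesic from $1$ to $g$, $\|\hat\rho(g)\|\le e^{M|g|}$. Now let $u=\exp x$ with $x\in\mathfrak e$. As $\mathfrak e$ lies in the nilradical, $\rho(x)$ is nilpotent, and $\hat\rho(u)=e^{\rho(x)}$. So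
$$\rho(x)=\sum_{k=1}^{\dim V-1}\frac{(-1)^{k+1}}k(\hat\rho(u)-1)^k,\qquad\text{whence}\quad\|\rho(x)\|\le C(1+\|\hat\rho(u)\|)^{\dim V}\le C'e^{C'|u|}.$$
As $\rho$ is injective, $\|x\|\le C\|\rho(x)\|$. $\square$

In Sol this is visible directly. Write $g=(x,y,t)$; a path of length $\ell$ from $1$ keeps $|t|\le\ell$, so $|\dot x|\le e^\ell$ times the speed, and $|x|\le\ell e^\ell$ at the end.

## The continuous factorization (proof of Theorem B.1)

**Step 1: curves that realize one coordinate modulo $E$.** Let $c$ be the class of $\mathfrak q$. By Lemma 2(b) choose for each $j\le c$ a finite set $B_j$ of brackets $b=[y_1,\dots,y_j]$, with the $y_i$ in a fixed basis of $\mathfrak q$, whose images form a basis of $\gamma_j(\mathfrak q)/\gamma_{j+1}(\mathfrak q)$. Fix lifts $\tilde y\in\mathfrak s$ of the basis vectors $y$. For $r\in\mathbb R$ put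
$$w_b(r)=\big(\exp(\mathrm{sgn}(r)|r|^{1/j}\tilde y_1),\ \exp(|r|^{1/j}\tilde y_2),\dots,\exp(|r|^{1/j}\tilde y_j)\big)\in S.$$
Written out, this is a product of a fixed number of exponentials whose exponents are continuous in $r$ and of norm $\le C|r|^{1/j}$. By Lemma 2(a), applied in $Q$, and multilinearity,
$$\log\pi(w_b(r))\equiv rb\pmod{\gamma_{j+1}(\mathfrak q)}.$$

**Step 2: removing the layers of $Q$ one by one.** Put $g_1=g$. Suppose $g_j$ is given, continuous in $g$, with $\pi(g_j)\in\gamma_j(Q)$ and $|g_j|\le C(1+|g|)$. Write $\log\pi(g_j)\equiv\sum_{b\in B_j}r_bb$ mod $\gamma_{j+1}(\mathfrak q)$. The $r_b$ are continuous in $g$, and by Lemma 3, $|r_b|\le C(1+|\pi(g_j)|)^j\le C(1+|g_j|)^j$. Let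
$$p_j(g)=\prod_{b\in B_j}w_b(r_b)\ \text{ (in a fixed order)},\qquad g_{j+1}=p_j(g)^{-1}g_j .$$
All $\pi(w_b(r_b))$ lie in $\gamma_j(Q)$. So by Lemma 2(c) $\log\pi(p_j(g))\equiv\sum_br_bb\equiv\log\pi(g_j)$, and then $\log\pi(g_{j+1})\equiv0$ mod $\gamma_{j+1}(\mathfrak q)$; that is, $\pi(g_{j+1})\in\gamma_{j+1}(Q)$. The exponents in $p_j(g)$ have total norm $\le C\sum_b|r_b|^{1/j}\le C'(1+|g|)$, so also $|p_j(g)|\le C'(1+|g|)$ and $|g_{j+1}|\le C''(1+|g|)$. After $c$ steps
$$g=p_1(g)\cdots p_c(g)\,u,\qquad u=g_{c+1}\in E,\quad|u|\le C(1+|g|), \tag{5}$$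
with $u$ continuous in $g$.

**Step 3: factoring $u$ in $E$, with no regard to length.** Since $W$ generates $\mathfrak e$, we have $\mathfrak e=W+[\mathfrak e,\mathfrak e]$. Fix a basis of $W$ consisting of vectors in the spaces $\mathfrak s_\alpha$, $\alpha\ne0$. By Lemma 2(b) choose sets $B_j'$ of brackets $b=[x_1,\dots,x_j]$ of these basis vectors giving bases of $\gamma_j(\mathfrak e)/\gamma_{j+1}(\mathfrak e)$. Put $u_1=u$. Given $u_j\in\gamma_j(E)$, write $\log u_j\equiv\sum_{b\in B_j'}r_bb$ mod $\gamma_{j+1}(\mathfrak e)$, and let
$$p_j'=\prod_{b\in B_j'}\big(\exp(r_bx_1),\exp x_2,\dots,\exp x_j\big),\qquad u_{j+1}=p_j'^{-1}u_j .$$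
Here the whole coefficient goes into the first entry; no roots are needed. By Lemma 2(a), each factor has logarithm $\equiv r_bb$, and by Lemma 2(c) $u_{j+1}\in\gamma_{j+1}(E)$. Everything is continuous in $u$. Moreover $|r_b|\le C\|\log u_j\|$, and by BCH $\log u_{j+1}$ is a polynomial in $\log u_j$, because the $r_b$ are linear in $\log u_j$. By induction $\|\log u_j\|\le C(1+\|\log u\|)^C$ for all $j$, so
$$|r_b|\le C(1+\|\log u\|)^C\qquad\text{for all coefficients }r_b . \tag{6}$$
If $c'$ is the class of $\mathfrak e$, then $u_{c'+1}=1$ and $u=p_1'\cdots p_{c'}'$.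

**Step 4: compressing with $\mathfrak h$.** Written out, the $p_j'$ are products of a fixed number of factors $\exp(\pm x_i)$, with constant exponents, and of factors $\exp(rx)$ with $r=\pm r_b$, $x=x_1\in\mathfrak s_\alpha$, $\alpha\ne0$. Only the latter are long. Choose $H\in\mathfrak h$ with $\alpha(H)=1$, put $\tau=2\log(1+|r|)$, and replace
$$\exp(rx)=\exp(\tau H)\,\exp\!\big(re^{-\tau\,\mathrm{ad}H}x\big)\,\exp(-\tau H). \tag{7}$$
On $\mathfrak s_\alpha$ the operator $\mathrm{ad}H-1$ is nilpotent, so $e^{-\tau\,\mathrm{ad}H}=e^{-\tau}e^{-\tau(\mathrm{ad}H-1)}$ has norm $\le Ce^{-\tau}(1+\tau)^{\dim\mathfrak s}$ there. As $e^{-\tau}=(1+|r|)^{-2}$,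
$$\|re^{-\tau\,\mathrm{ad}H}x\|\le C\,\frac{|r|}{(1+|r|)^2}\,\big(1+2\log(1+|r|)\big)^{\dim\mathfrak s}\|x\|\le C',$$
uniformly in $r$. The three exponents in (7) are continuous in $r$ and have total norm $\le C(1+\log(1+|r|))$. By (6) and Lemma 4,
$$\log(1+|r|)\le C\big(1+\log(1+\|\log u\|)\big)\le C'(1+|u|).$$
So $u$ is a product of a fixed number of exponentials, with exponents continuous in $u$ and of total norm $\le C(1+|u|)$. Together with (5) this gives (3); if no factor is present, insert $\exp0$ to have $k\ge1$. $\square$

Note the two places where continuity could have failed and did not: $r\mapsto\mathrm{sgn}(r)|r|^{1/j}$ and $r\mapsto2\log(1+|r|)$ are continuous on $\mathbb R$. These replace the roundings and carries of the discrete counters.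

## Untwisting imaginary weights

The compression (7) needs a real weight. Consider $G=\mathbb C\rtimes\mathbb R$ with $(z,t)(z',t')=(z+e^{it}z',t+t')$. The weights of $\mathfrak h=\mathbb RH$ on the complexification of the ideal $\mathbb C$ are $\pm i$. Now $e^{-\tau\,\mathrm{ad}H}$ is a rotation, and it contracts nothing. The way out is that the rotation can be undone without changing the metric. Let the circle $T$ act on $G$ by $\tau(z,t)=(\tau z,t)$, and in $G\rtimes T$ take the elements $\big((z,t),e^{-it}\big)$. They multiply as $(z,t)\cdot(z',t')=(z+e^{it}e^{-it}z',t+t')$, so they form a copy of $\mathbb R^3$, which acts simply transitively on $(G\rtimes T)/T$, just as $G$ does. Hence $G$ and $\mathbb R^3$ are isometric for suitable metrics; in such a metric $\exp(rx)$ with $x\in\mathbb C$ has distance exactly $|r|\,\|x\|$ from $1$, so no compression could exist. The general case runs in the same way.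

**Lemma 5.** Let $G$ be a simply connected solvable Lie group. There are a Lie group $L=G\rtimes T$, with $T$ a compact torus, and a closed simply connected solvable subgroup $S\subset L$, such that $G$ and $S$ both act simply transitively on $L/T$, and every $\mathrm{ad}_{\mathfrak s}(y)$, $y\in\mathfrak s$, has only real eigenvalues. Hence $G$ and $S$, with suitable left-invariant Riemannian metrics, are isometric.

*Proof.* Let $\mathfrak h$ be a Cartan subalgebra of $\mathfrak g$, and let $\mathfrak g_{\mathbb C}=\bigoplus_\alpha\mathfrak g_\alpha$ be the generalized weight decomposition under $\mathfrak h$, so $\mathfrak g_0=\mathfrak h_{\mathbb C}$ and $[\mathfrak g_\alpha,\mathfrak g_\beta]\subset\mathfrak g_{\alpha+\beta}$. The weights $\alpha:\mathfrak h\to\mathbb C$ are linear.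

**Step 1: the torus $T$ of rotations.** For $x\in\mathfrak h$ let $\theta(x)$ act on $\mathfrak g_\alpha$ as the scalar $i\,\mathrm{Im}\,\alpha(x)$. Complex conjugation maps $\mathfrak g_\alpha$ to $\mathfrak g_{\bar\alpha}$ and turns the scalar $i\,\mathrm{Im}\,\alpha(x)$ into $-i\,\mathrm{Im}\,\alpha(x)=i\,\mathrm{Im}\,\bar\alpha(x)$, so $\theta(x)$ commutes with it, that is, $\theta(x)$ preserves $\mathfrak g$. It is a derivation because weights add. The $\theta(x)$ commute and depend linearly on $x$. Let $T$ be the closure of the group $T_0=\{e^{\theta(x)}:x\in\mathfrak h\}$ in $GL(\mathfrak g)$.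

The operators in $T_0$ act on each $\mathfrak g_\alpha$ by scalars of modulus $1$. The set of all operators on $\mathfrak g_{\mathbb C}$ with this property is a compact abelian group. Hence $T$ is compact and abelian, and its elements act on each $\mathfrak g_\alpha$ by scalars of modulus $1$. $T$ is connected as the closure of a connected group. So $T$ is a compact connected abelian Lie group, i.e. a torus. As $\mathrm{Aut}(\mathfrak g)$ is closed in $GL(\mathfrak g)$, $T$ consists of automorphisms of $\mathfrak g$, and so it acts by automorphisms on the simply connected group $G$. Let $\mathfrak t$ be its Lie algebra. Then $\theta(\mathfrak h)\subset\mathfrak t$, $\mathfrak t$ acts on each $\mathfrak g_\alpha$ by scalars, and since $\theta(x)=0$ on $\mathfrak g_0$, $T$ fixes $\mathfrak h$ pointwise and $\mathfrak t$ kills $\mathfrak h$.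

**Step 2: extending $\theta$ to a homomorphism on all of $\mathfrak g$.** Let $\mathfrak n\supset[\mathfrak g,\mathfrak g]$ be the nilradical. For $\alpha\ne0$ some $\mathrm{ad}\,x$, $x\in\mathfrak h$, is invertible on $\mathfrak g_\alpha$, so $\mathfrak g_\alpha\subset[\mathfrak g,\mathfrak g]_{\mathbb C}$. Hence
$$\mathfrak g\cap\bigoplus_{\alpha\ne0}\mathfrak g_\alpha\subset[\mathfrak g,\mathfrak g]\subset\mathfrak n,\qquad\mathfrak g=\mathfrak h+\mathfrak n. \tag{8}$$
The second statement holds because conjugation permutes the nonzero weights, so $\mathfrak g$ is the sum of $\mathfrak h$ and the space on the left. If $x\in\mathfrak h\cap\mathfrak n$, then $\mathrm{ad}\,x$ is nilpotent, all $\alpha(x)=0$, and $\theta(x)=0$. So $\theta$ extends to a linear map $\theta:\mathfrak g\to\mathfrak t$ vanishing on $\mathfrak n$. It is a Lie homomorphism, since $\mathfrak t$ is abelian and $[\mathfrak g,\mathfrak g]\subset\mathfrak n$. For $D\in\mathfrak t$ and $\tau\in T$, both $D\mathfrak g$ and $(\tau-1)\mathfrak g$ lie in $\mathfrak g\cap\bigoplus_{\alpha\ne0}\mathfrak g_\alpha\subset\mathfrak n$. Hence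 $\theta\circ\tau=\theta$.

**Step 3: the group $S$.** Let $\Theta:G\to T$ be the homomorphism with derivative $\theta$. Then $\Theta(\tau(g))=\Theta(g)$ for $\tau\in T$, since both sides are homomorphisms of $g$ with the same derivative. Put
$$S=\{(g,\Theta(g)^{-1}):g\in G\}\subset L=G\rtimes T .$$
It is a subgroup, because
$$(g,\Theta(g)^{-1})(g',\Theta(g')^{-1})=\big(g\cdot\Theta(g)^{-1}(g'),\ \Theta(g)^{-1}\Theta(g')^{-1}\big),\qquad\Theta\big(g\cdot\Theta(g)^{-1}(g')\big)=\Theta(g)\Theta(g'),$$
where $T$ is abelian, and because $(g,\Theta(g)^{-1})^{-1}=(\Theta(g)(g^{-1}),\Theta(g))$, whose first entry has $\Theta$-value $\Theta(g)^{-1}$. As a graph, $S$ is closed and diffeomorphic to $G$, hence simply connected. It is solvable since $L$ is. As $(g,\Theta(g)^{-1})T=gT$, both $G$ and $S$ act simply transitively on $L/T$. As $T$ is compact, $L/T$ carries an $L$-invariant Riemannian metric. Pulled back by the orbit maps of the base point, it gives left-invariant metrics on $G$ and on $S$ that make them isometric.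

**Step 4: the eigenvalues are real.** We have $\mathfrak s=\{x-\theta(x):x\in\mathfrak g\}$. It contains $\mathfrak n$, on which $\theta=0$, and $\mathfrak n$ is an ideal of $\mathfrak g\rtimes\mathfrak t$ by Step 2. Further,
$$[x-\theta(x),y-\theta(y)]=[x,y]-\theta(x)y+\theta(y)x\in\mathfrak n,$$
so $[\mathfrak s,\mathfrak s]\subset\mathfrak n$. Let $x\in\mathfrak h$. Then $\mathrm{ad}_{\mathfrak s}(x-\theta(x))$ acts as $0$ on $\mathfrak s/\mathfrak n$. Being $\mathfrak h$-invariant, $\mathfrak n_{\mathbb C}$ is the sum of the spaces $\mathfrak n_{\mathbb C}\cap\mathfrak g_\alpha$, and on each of them $\mathrm{ad}_{\mathfrak s}(x-\theta(x))$ has the single eigenvalue $\alpha(x)-i\,\mathrm{Im}\,\alpha(x)=\mathrm{Re}\,\alpha(x)$. So for these elements all eigenvalues are real. By Lie's theorem the eigenvalues of $\mathrm{ad}_{\mathfrak s}(y)$ on $\mathfrak s_{\mathbb C}$ are the values at $y$ of certain linear maps $\mathfrak s\to\mathbb C$, characters of $\mathfrak s$. These vanish on the nilpotent ideal $\mathfrak n$, whose elements act nilpotently, and they are real on $\{x-\theta(x):x\in\mathfrak h\}$.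 By $\mathfrak g=\mathfrak h+\mathfrak n$ the two subspaces span $\mathfrak s$. So all eigenvalues are real. $\square$

## Virtually polycyclic groups, lattices, and the number of moves

**Proof of Theorem B.2.** Let a finitely presented group $\Gamma$ be quasi-isometric to a simply connected solvable Lie group $G$. Any two left-invariant Riemannian metrics on a Lie group are bi-Lipschitz equivalent, so the choice of metric on $G$ does not matter. By Lemma 5, $G$ is quasi-isometric to a group $S$ as in Theorem B.1. Proposition 1 applies to every finite presentation of $\Gamma$. $\blacksquare$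

**Proof of Theorem A.** Let $\Gamma$ be virtually polycyclic. By (F1) a finite-index subgroup $\Gamma_0$ is a uniform lattice in a simply connected solvable Lie group $G$. It acts on $G$ by left translations, properly, cocompactly and by isometries, so by Švarc–Milnor $\Gamma_0$ is quasi-isometric to $G$. Then so is $\Gamma$, because $\Gamma_0$ has finite index. Apply B.2 to each finite presentation of $\Gamma$. $\blacksquare$

In particular every finite presentation of a polycyclic group has linearly bounded filling length: the answer to Question 8.8 is yes.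

**Proof of Theorem B.3.** Let $H=K_0A_0N_0$ be an Iwasawa decomposition; $K_0$ is compact since $H$ has finite centre. The group $V\rtimes A_0N_0$ is simply connected and solvable. It acts simply transitively on $L/K_0$, because $L=(V\rtimes A_0N_0)K_0$ and $(V\rtimes A_0N_0)\cap K_0=1$. As $K_0$ is compact, $L/K_0$ carries an $L$-invariant Riemannian metric, and with it $L/K_0$ is isometric to $V\rtimes A_0N_0$ with a left-invariant metric. A uniform lattice of $L$ acts properly and cocompactly by isometries on $L/K_0$. Since $L/K_0$ is a simply connected manifold, the lattice is finitely presented; by Švarc–Milnor it is quasi-isometric to $V\rtimes A_0N_0$. Apply B.2. $\blacksquare$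

**Proof of Theorem B.4.** Let $|w|\le n$ and take a null-sequence for $w$ of words of length $\le Cn+C$. If a word occurs twice, cut out everything between the two occurrences, including one of them. Repeat until the words are distinct. There are at most $(2|A|+1)^{Cn+C}$ words of length $\le Cn+C$, so the number of moves is $\le e^{C'n+C'}$. For the Dehn function, recall that the area of $w$ is the least number of conjugates of relators and their inverses whose product equals $w$ in the free group. Replacing $\beta$ by $\delta$ multiplies the word, in the free group, by one conjugate of some $r^{\pm1}$, and the free moves do not change the element of the free group. So the number of relator applications bounds the area from above, and the Dehn function is at most exponential.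

For the lower bound, $w_0=w$ gives $\mathrm{FL}(w)\ge|w|$. With $a\in A$, $m=\lfloor n/2\rfloor$ and $w=(aa^{-1})^m$ we get $\mathrm{FL}_{\mathcal P}(n)\ge2\lfloor n/2\rfloor\ge n-1$. $\blacksquare$

The exponential number of moves in B.4 cannot be improved for the class of all polycyclic groups: for $M\in GL_k(\mathbb Z)$ with an eigenvalue off the unit circle, $\mathbb Z^k\rtimes_M\mathbb Z$ has exponential Dehn function (Bridson–Gersten, *The optimal isoperimetric inequality for torus bundles over the circle*, 1996). The group of our third test is of this kind: the eigenvalues of $\begin{pmatrix}2&1\\1&1\end{pmatrix}$ are $(3\pm\sqrt5)/2$.
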